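\title{Hereditarily normal spaces whose huge and strong inductive dimensions differ}

\begin{abstract}
The huge inductive dimension $\operatorname{Hind}$ is defined like the strong inductive dimension $\operatorname{Ind}$, except that one must also cut apart closed sets that overlap in a set of smaller dimension. We show in ZFC that the two functions do not agree on hereditarily normal spaces: for every $n\ge1$ there is a hereditarily normal Hausdorff space $X_n$, a perfectly normal space with one point added, such that $\operatorname{Ind}X_n=n$ and $\operatorname{Hind}X_n\ge 2n$. If some regular cardinal above the continuum carries a non-reflecting stationary set of ordinals of cofinality $\omega$, there is also a hereditarily normal space with $\operatorname{Ind}=1$ and $\operatorname{Hind}=\infty$.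
\end{abstract}

\section{Introduction}

A space is \emph{hereditarily normal} if each of its subspaces is normal; subspaces of such a space are again hereditarily normal. Let $A,B$ be subsets of a space $X$. A \emph{partition} in $X$ between $A$ and $B$ is a closed set $S\subseteq X$ such that $X\setminus S=U\cup V$ for some disjoint open sets $U\supseteq A$ and $V\supseteq B$, which we call \emph{sides} of $S$; one also says that $S$ separates $A$ and $B$.

The \emph{strong inductive dimension} measures how cheaply two disjoint closed sets can be cut apart. One puts $\operatorname{Ind}X=-1$ if and only if $X=\emptyset$, and, for an integer $n\ge0$, $\operatorname{Ind}X\le n$ if and only if any two disjoint closed subsets of $X$ have a partition $S$ in $X$ with $\operatorname{Ind}S\le n-1$. Then $\operatorname{Ind}X=n$ means that $\operatorname{Ind}X\le n$ holds and $\operatorname{Ind}X\le n-1$ fails, and $\operatorname{Ind}X=\infty$ means that $\operatorname{Ind}X\le n$ holds for no $n$.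

The \emph{huge inductive dimension} of a hereditarily normal space $X$ is defined by a similar recursion. One puts $\operatorname{Hind}X=-1$ if and only if $X=\emptyset$, and, for $n\ge0$, $\operatorname{Hind}X\le n$ if and only if for all closed $F,G\subseteq X$ with $\operatorname{Hind}(F\cap G)\le n-1$ there are closed $K,L\subseteq X$ with
\[
F\setminus G\subseteq K\setminus L,\qquad G\setminus F\subseteq L\setminus K,\qquad K\cup L=X,\qquad \operatorname{Hind}(K\cap L)\le n-1 .
\]
The values $\operatorname{Hind}X=n$ and $\operatorname{Hind}X=\infty$ are defined as for $\operatorname{Ind}$. The first three conditions say that $K\cap L$ is a partition between $F\setminus G$ and $G\setminus F$ with sides $X\setminus L$ and $X\setminus K$. Conversely, a partition $S$ between $F\setminus G$ and $G\setminus F$ with sides $U,V$ equals $K\cap L$ for $K=X\setminus V$ and $L=X\setminus U$, and then $K\setminus L=U$, $L\setminus K=V$, $K\cup L=X$. The definition therefore reads: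
\begin{enumerate}
\item[(H)] for $n\ge0$, $\operatorname{Hind}X\le n$ if and only if for all closed $F,G\subseteq X$ with $\operatorname{Hind}(F\cap G)\le n-1$ there is a partition $S$ in $X$ between $F\setminus G$ and $G\setminus F$ with $\operatorname{Hind}S\le n-1$.
\end{enumerate}
Thus $\operatorname{Hind}$ asks for the same kind of cut as $\operatorname{Ind}$, but for more pairs: $F$ and $G$ may overlap, provided that the overlap is no larger than the cut is allowed to be. If $F$ and $G$ are the two coordinate axes in the plane, the cut can be taken to be the pair of diagonals $|u_1|=|u_2|$, which passes through the overlap.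

One always has $\operatorname{Ind}X\le\operatorname{Hind}X$, with equality when $\operatorname{Ind}X\le0$ (Lemma~\ref{lem:hind}). The natural guess is that the extra pairs cost nothing: remove the overlap $F\cap G$, cut the two disjoint closed sets that remain, and put the overlap back. This works in perfectly normal spaces (Proposition~\ref{prop:perfect}). It is known that $\operatorname{Hind}=\operatorname{Ind}$ on the class of totally normal spaces, and that $\operatorname{Hind}X=\operatorname{Ind}X$ for every hereditarily normal $X$ with $\operatorname{Hind}X\le1$. The question we answer comes from \cite{NDF}: \emph{is $\operatorname{Hind}X=\operatorname{Ind}X$ for every hereditarily normal space $X$?} The answer is no.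

\begin{theorem}[ZFC]\label{thm:A}
For every integer $n\ge1$ there is a hereditarily normal Hausdorff space $X_n$ with $\operatorname{Ind}X_n=n$ and $\operatorname{Hind}X_n\ge 2n$. The space $X_n$ is a perfectly normal space with one point added.
\end{theorem}

The case $n=1$ answers the question. Since $\operatorname{Ind}X\le0$ forces equality, the two dimensions can first differ at $\operatorname{Ind}=1$; by the theorem they differ at every value $\operatorname{Ind}=n\ge1$, and the difference is unbounded. Under an additional set-theoretic hypothesis the gap is infinite already at $\operatorname{Ind}=1$. Let $\kappa$ be a regular uncountable cardinal. A stationary set $\Sigma\subseteq\kappa$ is \emph{non-reflecting} if $\Sigma\cap\mu$ is non-stationary in $\mu$ for every $\mu<\kappa$ of uncountable cofinality; these notions are recalled in Section~\ref{sec:sets}.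

\begin{theorem}\label{thm:B}
Suppose that for some regular $\kappa>2^{\aleph_0}$ there is a non-reflecting stationary set of ordinals $<\kappa$ of cofinality $\omega$ (for example, suppose $V=L$). Then there is a hereditarily normal space $X$ with $\operatorname{Ind}X=1$ and $\operatorname{Hind}X=\infty$.
\end{theorem}

Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:idea} explains the construction for $n=1$. Sections \ref{sec:omega}--\ref{sec:point} build the spaces and prove the lower bound for $\operatorname{Hind}$, which is common to both theorems. The upper bound for $\operatorname{Ind}$ is short under the hypothesis of Theorem~\ref{thm:B}, so that theorem is proved first, in Section~\ref{sec:B}. Section~\ref{sec:A} obtains the upper bound in ZFC and proves Theorem~\ref{thm:A}.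

\section{Partitions, dimension and stationary sets}\label{sec:prelim}

We write $I=[0,1]$ and $\mathfrak c=2^{\aleph_0}$. Sets $A,B\subseteq X$ are \emph{separated} if $\overline A\cap B=\emptyset=A\cap\overline B$. A space is hereditarily normal if and only if any two separated sets have disjoint open neighborhoods: in one direction use normality of the open subspace $X\setminus(\overline A\cap\overline B)$, in the other note that disjoint relatively closed subsets of a subspace are separated in $X$. Hence in a hereditarily normal space any two separated sets have a partition.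

\subsection{First properties of the huge inductive dimension}

\begin{lemma}\label{lem:hind}
Let $X$ be hereditarily normal and $n\ge-1$.
\begin{enumerate}
\item[(a)] If $\operatorname{Hind}X\le n$ and $A\subseteq X$ is closed, then $\operatorname{Hind}A\le n$.
\item[(b)] If $\operatorname{Hind}X\le n$, then $\operatorname{Hind}X\le n+1$.
\item[(c)] If $\operatorname{Hind}X\le n$, then $\operatorname{Ind}X\le n$.
\item[(d)] If $\operatorname{Ind}X\le0$, then $\operatorname{Hind}X=\operatorname{Ind}X$. In particular, a one-point space has $\operatorname{Hind}=0$.
\end{enumerate}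
\end{lemma}

\begin{proof}
(a) Induction on $n$; the case $n=-1$ is trivial. Let $F,G$ be closed in $A$ with $\operatorname{Hind}(F\cap G)\le n-1$. They are closed in $X$, so (H) gives a partition $S$ in $X$ between $F\setminus G$ and $G\setminus F$ with $\operatorname{Hind}S\le n-1$. Then $S\cap A$ is a partition in $A$ between the same sets, and $\operatorname{Hind}(S\cap A)\le n-1$ by the induction hypothesis.

(b) Let $F,G$ be closed. The sets $F\setminus G$ and $G\setminus F$ are separated, since their closures lie in $F$ and $G$. So they have a partition $S$, and $\operatorname{Hind}S\le n$ by (a).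

(c) Induction on $n$. If $n\ge0$ and $F,G$ are disjoint closed sets, then $\operatorname{Hind}(F\cap G)\le n-1$ by (b), so (H) gives a partition $S$ between $F$ and $G$ with $\operatorname{Hind}S\le n-1$, and $\operatorname{Ind}S\le n-1$ by the induction hypothesis.

(d) For $n=0$, condition (H) concerns only disjoint $F,G$ and asks for an empty partition. This is the definition of $\operatorname{Ind}X\le0$, so both dimensions are $0$ if $X\ne\emptyset$ and both are $-1$ otherwise.
\end{proof}

The proofs of (a) and (b) also show that, for normal spaces, $\operatorname{Ind}$ is monotone on closed subsets and $\operatorname{Ind}X\le n$ implies $\operatorname{Ind}X\le n+1$. If $X$ is a union of pairwise disjoint open subspaces with $\operatorname{Ind}\le n$, then $\operatorname{Ind}X\le n$: choose a partition in each piece, take the union, and use induction on $n$. We use these three facts without comment.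

Inductive definitions produce nested partitions, each one inside the previous one. The next lemma replaces them by partitions of the whole space.

\begin{lemma}\label{lem:nested}
Let $Y$ be hereditarily normal, let $F_a,G_a$ be disjoint closed subsets of $Y$ for $1\le a\le N$, and let $Y=S_0\supseteq S_1\supseteq\dots\supseteq S_N$ be closed sets such that $S_a$ is a partition in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$. Then there are partitions $T_a$ in $Y$ between $F_a$ and $G_a$ with $T_1\cap\dots\cap T_N\subseteq S_N$.
\end{lemma}

\begin{proof}
Fix $a$ and let $U',V'$ be sides of $S_a$ in $S_{a-1}$. We claim that $F_a\cup U'$ and $G_a\cup V'$ are separated in $Y$. The closure $\overline{U'}$ lies in $S_{a-1}$ and misses $V'$, which is open in $S_{a-1}$; it misses $G_a$ because $G_a\cap S_{a-1}\subseteq V'$. The set $F_a$ misses $G_a$, and it misses $V'$ because $F_a\cap S_{a-1}\subseteq U'$. So $F_a\cup\overline{U'}$ misses $G_a\cup V'$, and the same argument applies with the two sides exchanged. Take disjoint open $U\supseteq F_a\cup U'$ and $V\supseteq G_a\cup V'$ and put $T_a=Y\setminus(U\cup V)$. Then $T_a\cap S_{a-1}\subseteq S_{a-1}\setminus(U'\cup V')=S_a$,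 and induction on $a$ gives $T_1\cap\dots\cap T_a\subseteq S_a$.
\end{proof}

\subsection{Facts from dimension theory}

A space is \emph{perfectly normal} if it is normal and each open set is an $F_\sigma$-set, that is, a union of countably many closed sets. Covering dimension is denoted by $\dim$; it occurs only for metrizable spaces. A \emph{continuum} is a nonempty compact connected space, and it is \emph{nondegenerate} if it has more than one point. We use the following standard facts; see \cite{EngDim,EngGT}.
\begin{enumerate}
\item[(D1)] Every subspace of a perfectly normal space is perfectly normal. If $Z$ is perfectly normal and $Z=\bigcup_{j<\omega}Z_j$ with $Z_j$ closed and $\operatorname{Ind}Z_j\le n$, then $\operatorname{Ind}Z\le n$ (\v{C}ech).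
\item[(D2)] For metrizable spaces $\operatorname{Ind}=\dim$; $\dim$ is monotone on arbitrary subspaces; a countable union of closed subsets with $\dim\le n$ has $\dim\le n$; and if $\dim M\le a$ and $\dim M'\le b$ with $a,b\ge0$, then $\dim(M\times M')\le a+b$.
\item[(D3)] Let $M$ be separable metrizable. Then $\dim(A\cup B)\le\dim A+\dim B+1$ for all $A,B\subseteq M$. If $Z\subseteq M$ and $\dim Z\le d$ with $d\ge0$, then any two disjoint closed subsets of $M$ have a partition $T$ in $M$ with $\dim(T\cap Z)\le d-1$.
\item[(D4)] If $T_a$ is a partition in $I^k$ between the faces $\{u_a=0\}$ and $\{u_a=1\}$ for $1\le a\le k$, then $\bigcap_aT_a\neq\emptyset$. Moreover $\dim I^k=k$.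
\item[(D5)] A compact metrizable space has $\dim\le0$ if and only if it contains no nondegenerate continuum.
\item[(D6)] A $T_1$ space is normal if for all disjoint closed $P,Q$ there are countably many open sets covering $P$ whose closures miss $Q$ \cite[Lemma 1.5.15]{EngGT}.
\end{enumerate}
Two consequences are used repeatedly.
\begin{enumerate}
\item[(D7)] \emph{If $Z$ is perfectly normal, $R\subseteq Z$ is closed, $\operatorname{Ind}R\le n$ and $\operatorname{Ind}(Z\setminus R)\le n$, then $\operatorname{Ind}Z\le n$.} Indeed, $Z\setminus R$ is a union of countably many closed subsets of $Z$, each closed in $Z\setminus R$ and so of $\operatorname{Ind}\le n$; apply (D1).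
\item[(D8)] \emph{A metric space with partitions $\mathcal P_1,\mathcal P_2,\dots$ into open sets, each refining the one before and with diameters tending uniformly to $0$, has $\dim\le0$.} Given disjoint closed $P,Q$, assign to each point the first member of $\mathcal P_1,\mathcal P_2,\dots$ that contains it and misses $P$ or $Q$. These members form a partition into open sets, and the union of those that meet $P$ is a clopen set containing $P$ and missing $Q$.
\end{enumerate}
By (D8), the space $\mathbb P$ of irrational points of $I$ has $\dim\le0$: cut it at the dyadic rationals.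

We can now carry out the argument sketched in the introduction.

\begin{proposition}\label{prop:perfect}
If $X$ is perfectly normal, then $\operatorname{Hind}X=\operatorname{Ind}X$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hind}(c) it suffices to show, by induction on $n$, that $\operatorname{Ind}X\le n$ implies $\operatorname{Hind}X\le n$. Let $n\ge0$ and let $F,G$ be closed with $\operatorname{Hind}(F\cap G)\le n-1$; then $\operatorname{Ind}(F\cap G)\le n-1$. The open set $O=X\setminus(F\cap G)$ is a union of countably many closed subsets of $X$, so $\operatorname{Ind}O\le n$ by (D1). Take a partition $S'$ in $O$ between the disjoint relatively closed sets $F\setminus G$ and $G\setminus F$ with $\operatorname{Ind}S'\le n-1$. Its sides are open in $X$, so $S=S'\cup(F\cap G)$ is a partition in $X$ between the same sets. By (D7), $\operatorname{Ind}S\le n-1$, and $\operatorname{Hind}S\le n-1$ by the induction hypothesis.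
\end{proof}

The proof uses perfect normality twice: to bound $\operatorname{Ind}$ of the open set $X\setminus(F\cap G)$, and to put the overlap back. Our examples attack the first step, with an overlap consisting of a single point.

\begin{lemma}\label{lem:extend}
Let $Z$ be perfectly normal, $R\subseteq Z$ closed, $d\ge0$ and $\operatorname{Ind}(Z\setminus R)\le d$. Let $P,Q$ be disjoint closed subsets of $Z$ and let $L'$ be a partition in $R$ between $P\cap R$ and $Q\cap R$ with $\operatorname{Ind}L'\le d-1$. Then there is a partition $L$ in $Z$ between $P$ and $Q$ with $\operatorname{Ind}L\le d-1$.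
\end{lemma}

\begin{proof}
Let $U'\supseteq P\cap R$ and $V'\supseteq Q\cap R$ be sides of $L'$ in $R$, and let $Z'=Z\setminus L'$, an open normal subspace of $Z$ that contains $P$, $Q$ and $Z\setminus R$. The sets $U'$ and $V'$ are complementary open subsets of $R\setminus L'$, so they are closed in $R\setminus L'$ and hence in $Z'$. Thus $P\cup U'$ and $Q\cup V'$ are closed in $Z'$, and they are disjoint because $P\cap R\subseteq U'$ and $Q\cap R\subseteq V'$. Choose open sets $P_1\supseteq P\cup U'$ and $Q_1\supseteq Q\cup V'$ in $Z'$ whose closures in $Z'$ are disjoint. In $Z\setminus R$ take a partition $L''$ with $\operatorname{Ind}L''\le d-1$ between the traces of these closures, with sides $P_2\supseteq P_1\setminus R$ and $Q_2\supseteq Q_1\setminus R$.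

The open sets $P_1\cup P_2\supseteq P$ and $Q_1\cup Q_2\supseteq Q$ are disjoint, since $P_1\cap Q_2\subseteq P_2\cap Q_2=\emptyset$ and $Q_1\cap P_2\subseteq Q_2\cap P_2=\emptyset$. Their union meets $R$ in $U'\cup V'=R\setminus L'$ and meets $Z\setminus R$ in $P_2\cup Q_2$. So its complement is $L=L'\cup L''$, with $L'$ closed in $L$ and $L\setminus L'=L''$, and (D7) gives $\operatorname{Ind}L\le d-1$.
\end{proof}

\subsection{Cubes}

\begin{lemma}\label{lem:cube}
Let $1\le N<k$, let $C_a$ be a partition in $I^k$ between $\{u_a=0\}$ and $\{u_a=1\}$ for $1\le a\le N$, and let $C=\bigcap_aC_a$. Then $\dim C\ge k-N$. If $I^k=J^0\cup\dots\cup J^{r-1}$ and $r\le k-N$, then $\dim(C\cap J^i)\ge1$ for some $i<r$.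
\end{lemma}

\begin{proof}
Suppose $\dim C\le k-N-1$. By (D3) choose successively partitions $T_{N+1},\dots,T_k$ between the remaining pairs of faces with $\dim(C\cap T_{N+1}\cap\dots\cap T_{N+t})\le k-N-1-t$. For $t=k-N$ the intersection is empty, which contradicts (D4). If $\dim(C\cap J^i)\le0$ for all $i<r$, then (D3), applied $r-1$ times, gives $\dim C\le r-1<k-N$.
\end{proof}

\begin{lemma}\label{lem:rational}
For $0\le j\le k$ let $\mathcal E_j$ be the set of points of $I^k$ with exactly $j$ rational coordinates. Each $\mathcal E_j$ is dense in $I^k$, and a union of $d+1$ of the sets $\mathcal E_j$ has $\dim\le d$.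
\end{lemma}

\begin{proof}
Every open box contains a point whose first $j$ coordinates are rational and whose other coordinates are irrational. For a set $A$ of $j$ indices and rational numbers $q_a\in I$, $a\in A$, the set $\{u\in\mathcal E_j:u_a=q_a\text{ for }a\in A\}$ is closed in $\mathcal E_j$ and homeomorphic to $\mathbb P^{k-j}$. These countably many sets cover $\mathcal E_j$, so $\dim\mathcal E_j\le0$ by (D2). The last claim follows from (D3).
\end{proof}

\subsection{Clubs and stationary sets}\label{sec:sets}

Ordinals are von Neumann ordinals, so $\lambda=\{\alpha:\alpha<\lambda\}$ and $r=\{0,\dots,r-1\}$. The set of sequences of length $\ell$ in $\lambda$ is $\lambda^\ell$, $\lambda^{<\omega}=\bigcup_\ell\lambda^\ell$, and $x|\ell$ is the initial segment of length $\ell$ of a sequence $x$. The cofinality $\operatorname{cf}\mu$ of a limit ordinal $\mu$ is the least cardinality of an unbounded subset of $\mu$, and a cardinal $\kappa$ is \emph{regular} if $\operatorname{cf}\kappa=\kappa$; successor cardinals such as $\mathfrak c^+$ are regular. Let $\operatorname{cf}\mu>\omega$. A \emph{club} in $\mu$ is an unbounded set $D\subseteq\mu$ that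 contains $\sup A$ for every nonempty $A\subseteq D$ with $\sup A<\mu$; a set is \emph{stationary} in $\mu$ if it meets every club. Let $\kappa$ be regular and uncountable.
\begin{enumerate}
\item[(S1)] The intersection of finitely many clubs in $\kappa$ is a club, and $\{\delta<\kappa:\operatorname{cf}\delta=\omega\}$ is stationary.
\item[(S2)] If $f_j$, $j<\omega$, are partial functions from $\kappa^{<\omega}$ to $\kappa$, then the ordinals $\delta<\kappa$ with $f_j(s)<\delta$ for all $j$ and all $s\in\delta^{<\omega}$ in the domain of $f_j$ form a club. (For unboundedness, start from $\beta_0$, choose $\beta_{i+1}<\kappa$ above $\beta_i$ and above the fewer than $\kappa$ values $f_j(s)$ with $s\in\beta_i^{<\omega}$, and take $\sup_i\beta_i$.)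
\item[(S3)] (Solovay) Every stationary subset of $\kappa$ can be partitioned into any given finite number of stationary sets.
\end{enumerate}

\section{The idea for $n=1$}\label{sec:idea}

\subsection*{What one point can do}
Let $X$ be hereditarily normal and Hausdorff, $p\in X$, $Y=X\setminus\{p\}$, and let $F,G$ be disjoint closed subsets of $Y$. If both accumulate at $p$, the definition of $\operatorname{Ind}X$ says nothing about them. But $F\cup\{p\}$ and $G\cup\{p\}$ are closed in $X$ and overlap in one point. So if $\operatorname{Hind}X\le1$, then (H) gives a partition $S$ in $X$ between $F$ and $G$ with $\operatorname{Ind}S\le0$, and $T=S\cap Y$ is a partition in $Y$. We cannot infer $\operatorname{Ind}T\le0$ from monotonicity, because $T$ need not be closed in $S$. What we can infer is that every subset of $T$ that is closed in $X$ has $\operatorname{Ind}\le0$.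

This suggests a design. Let $Y$ be stratified into levels indexed by ordinals below a limit ordinal $\lambda$, let the initial segments of $Y$ be clopen, and let $p$ be a point at infinity whose basic neighborhoods are the complements of initial segments. Of two disjoint closed subsets of $X$, one misses $p$ and so lies in an initial segment; hence $\operatorname{Ind}X\le1$ as soon as all proper initial segments have $\operatorname{Ind}\le1$. Each level is closed in $X$; hence $\operatorname{Hind}X\ge2$ as soon as every partition in $Y$ between two suitable sets $F,G$ meets some level in a set of positive dimension.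

\subsection*{Two halves of the cube}
The levels are made from the following two subsets of $I^3$:
\[
J^0=\{u:\text{at most one coordinate rational}\},\qquad J^1=\{u:\text{at least two coordinates rational}\}.
\]
They cover $I^3$, and by Lemma~\ref{lem:rational} they are dense and have $\dim\le1$. Consider the planar sections
\[
C^0=\{u_1=\tfrac12\},\qquad C^1=\{8u_1=3+u_2+u_3\}
\]
of the cube. Both are partitions between $\{u_1\le\frac14\}$ and $\{u_1\ge\frac34\}$, because $3\le3+u_2+u_3\le5$, while $8u_1\le2$ on the first set and $8u_1\ge6$ on the second.

The section $C^0$ cuts $J^0$ well and $J^1$ badly: $C^0\cap J^0=\{\frac12\}\times\mathbb P\times\mathbb P$ has $\dim\le0$, and $C^0\cap J^1$ contains the segment $\{\frac12\}\times\{0\}\times I$. The section $C^1$ does the opposite. On $C^1$ two rational coordinates force the third to be rational, so $C^1\cap J^1$ is countable and has $\dim\le0$. For irrational $\gamma\in I$, the segment $u_1=(3+\gamma)/8$, $u_2+u_3=\gamma$ lies in $C^1\cap J^0$, since on it $u_1$ is irrational and $u_2,u_3$ are not both rational. No partition $C$ between the faces $u_1=0$ and $u_1=1$ cuts both halves well: by Lemma~\ref{lem:cube}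 with $k=3$, $N=1$, $r=2$, one of $C\cap J^0$, $C\cap J^1$ has $\dim\ge1$.

\subsection*{A colored base}
Let $B$ be a metric space with $\dim B\le0$, color it by $c:B\to\{0,1\}$ with classes $B_0,B_1$, and let $Y_c=(B_0\times J^0)\cup(B_1\times J^1)\subseteq B\times I^3$, with $F=Y_c\cap\{u_1\le\frac14\}$ and $G=Y_c\cap\{u_1\ge\frac34\}$. If both classes are open, $Y_c\cap((B_0\times C^0)\cup(B_1\times C^1))$ is a partition between $F$ and $G$ whose fibers have $\dim\le0$. If both classes are $F_\sigma$-sets, $Y_c$ is a countable union of closed subsets of the form $A\times J^i$, and $\dim Y_c\le1$ by (D2). The more the colors are mixed, the harder it is to cut $Y_c$.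

To make this precise, start from a partition $T$ between $F$ and $G$ whose fibers have $\dim\le0$. Intersecting the closures in $B\times I^3$ of suitably chosen sides gives a closed set $C\subseteq B\times I^3$, the \emph{shadow} of $T$, each of whose fibers $C_x$ is a partition of the whole cube with $C_x\cap J^{c(x)}$ contained in the fiber of $T$. So $C_x$ cuts $J^{c(x)}$ well, and therefore cuts $J^{1-c(x)}$ badly: \emph{the fiber $C_x$ determines the color of $x$}. This observation drives both halves of the proof.
\begin{itemize}
\item If the base is so large and so well mixed that every closed set $C$ has equal fibers over two points of different colors, then no such $T$ exists. This will happen over a base of sequences of ordinals below $\mathfrak c^+$, colored by their suprema with both colors stationary (Proposition~\ref{prop:stationary}).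
\item If $T$ exists, then $B_0$ is the set of $x$ for which $C_x$ contains a nondegenerate continuum inside one of the countably many segments that make up $J^1$, and this set is $F_\sigma$. A partition of the same kind for the opposite coloring $1-c$ makes $B_1$ an $F_\sigma$-set as well, and then the dimension is at most $1$ (Proposition~\ref{prop:recognize}).
\end{itemize}
At the least ordinal $\lambda$ where such partitions fail to exist for some coloring, the failure bounds $\operatorname{Hind}$ from below, and the second point bounds $\operatorname{Ind}$ of all proper initial segments from above. One obstacle remains. The design requires clopen initial segments, and in the metric topology on sequences of ordinals they are not open. We refine the topology, and the next section controls what this costs.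

\section{The spaces $\Omega_\lambda$}\label{sec:omega}

Fix $k\ge1$ and a countable base $\mathcal W$ of $I^k$. For an ordinal $\lambda$ let $B_\lambda$ be the set of strictly increasing sequences $x:\omega\to\lambda$ whose \emph{height} $\rho(x)=\sup_ix(i)$ is less than $\lambda$. Then $\rho(x)$ is a limit ordinal of cofinality $\omega$ and $x(i)<\rho(x)$ for all $i$. Give $B_\lambda$ the metric $d(x,y)=2^{-\ell}$, where $\ell$ is the first index at which $x$ and $y$ differ. For $s\in\lambda^\ell$ put $[s]=\{x\in B_\lambda:x|\ell=s\}$. For each $\ell$ the nonempty sets $[s]$, $s\in\lambda^\ell$, partition $B_\lambda$ into open sets of diameter at most $2^{-\ell}$, so $\dim B_\lambda\le0$ by (D8).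

Let $\Omega_\lambda=B_\lambda\times I^k$ and $\rho(x,u)=\rho(x)$. This set carries two topologies: the metrizable product topology $\tau_m$, and the topology $\tau$ generated by $\tau_m$ and the sets $\{\rho\le\alpha\}$, $\alpha<\lambda$. \emph{Topological notions in $\Omega_\lambda$ refer to $\tau$ unless the word ``metric'' or the index $m$ is used}; $\operatorname{cl}$ and $\operatorname{cl}_m$ are the two closures in $\Omega_\lambda$, and $\operatorname{cl}H\subseteq\operatorname{cl}_mH$. On $B_\lambda$ itself only the metric topology is used. The space $\Omega_\lambda$ is Hausdorff because $\tau\supseteq\tau_m$.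

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Each set $\{\rho\le\alpha\}$, $\alpha<\lambda$, is clopen.
\item[(b)] The sets $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}$ with $\ell<\omega$ and $u\in W\in\mathcal W$ form a local base at $(x,u)$.
\item[(c)] For $\mu\le\lambda$ the set $\{\rho<\mu\}$ is open and equals $\Omega_\mu$, and both topologies of $\Omega_\mu$ are the subspace topologies.
\item[(d)] Each level $\{\rho=\delta\}$ is closed, and $\tau$ and $\tau_m$ coincide on it.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\rho(x)>\alpha$, then $x(i)>\alpha$ for some $i$, and $\rho>\alpha$ on $[x|(i+1)]$. So $\{\rho\le\alpha\}$ is even metric-closed.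

(b) The sets $\{\rho\le\alpha\}$ form a chain, so the sets $O$ and $O\cap\{\rho\le\alpha\}$ with $O\in\tau_m$ form a base of $\tau$. If such a set contains $(x,u)$, then $\rho(x)\le\alpha$ and $O\supseteq[x|\ell]\times W$ for some $\ell$ and $W\ni u$.

(c) The set $\{\rho<\mu\}=\bigcup_{\alpha<\mu}\{\rho\le\alpha\}$ is open, and it equals $\Omega_\mu$ because $x(i)<\rho(x)$. The metric on $B_\mu$ is the restricted one, and the local bases in (b) are the same in $\Omega_\mu$ and in $\Omega_\lambda$.

(d) The complement $\{\rho<\delta\}\cup\{\rho>\delta\}$ is open by (a) and (c), and each set $\{\rho\le\alpha\}$ contains or misses the level.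
\end{proof}

By (b), a point is approached in $\tau$ only from its own level and from below, whereas in $\tau_m$ it is also approached from above. We want to transfer results from the metric space to $(\Omega_\lambda,\tau)$, so we need to locate the points where the two closures of a set $H$ differ. Near such a point, all points of $H$ are higher than the point itself, and this suggests recording the least height of $H$ in each basic metric neighborhood.

Let $H\subseteq\Omega_\lambda$, $s\in\lambda^{<\omega}$ and $W\in\mathcal W$. If $H$ meets $[s]\times W$, put
\[
g_H(s,W)=\min\{\rho(z):z\in H\cap([s]\times W)\}<\lambda ;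
\]
otherwise $g_H(s,W)$ is undefined. The \emph{exceptional set} of $H$ is
\[
E_H=\{x\in B_\lambda:\rho(x)<g_H(x|\ell,W)\text{ for some $\ell$ and $W$ with $g_H(x|\ell,W)$ defined}\}.
\]
Call a clopen set $D\subseteq\Omega_\lambda$ \emph{low} if it is a union of pairwise disjoint clopen sets, its \emph{pieces}, each of which is contained in $\Omega_\mu$ for some $\mu<\lambda$ depending on the piece. A low set may be unbounded in height, but it is a topological sum of closed subspaces of spaces $\Omega_\mu$ with $\mu<\lambda$, and so it is accessible to induction on $\lambda$.

\begin{lemma}\label{lem:exc}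
Let $H\subseteq\Omega_\lambda$.
\begin{enumerate}
\item[(a)] If $(x,u)\in\operatorname{cl}_mH\setminus\operatorname{cl}H$, then $x\in E_H$.
\item[(b)] $E_H\times I^k$ is a union of countably many low sets; in particular it is open.
\item[(c)] If $\lambda$ is a regular uncountable cardinal, there is a club $\Delta_H$ in $\lambda$ such that $\rho(x)\notin\Delta_H$ for all $x\in E_H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:basic}(b) there are $\ell$ and $W\ni u$ such that $H$ misses $([x|\ell]\times W)\cap\{\rho\le\rho(x)\}$. As $(x,u)\in\operatorname{cl}_mH$, the set $H$ meets $[x|\ell]\times W$. So $g_H(x|\ell,W)$ is defined and exceeds $\rho(x)$.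

(b) Each defined value $g_H(s,W)$ is a height, so it has cofinality $\omega$; fix a strictly increasing sequence $g^j_H(s,W)$, $j<\omega$, cofinal in it. For $\ell,j<\omega$ and $W\in\mathcal W$ let $D(\ell,W,j)$ be the union of the clopen sets
\[
([s]\times I^k)\cap\{\rho\le g_H^j(s,W)\},\qquad s\in\lambda^\ell,\ g_H(s,W)\text{ defined}.
\]
The trace of $D(\ell,W,j)$ on each member of the open partition $\{[s]\times I^k:s\in\lambda^\ell\}$ is clopen, so $D(\ell,W,j)$ is clopen. Its piece with index $s$ lies in $\Omega_\mu$ for $\mu=g_H(s,W)<\lambda$. Finally, $\rho(x)<g_H(s,W)$ holds if and only if $\rho(x)\le g^j_H(s,W)$ for some $j$, so the sets $D(\ell,W,j)$ have union $E_H\times I^k$.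

(c) Let $\Delta_H$ be the club given by (S2) for the countably many partial functions $g_H(\cdot,W)$. If $\rho(x)=\delta\in\Delta_H$, then $x|\ell\in\delta^{<\omega}$, so every defined value $g_H(x|\ell,W)$ is less than $\delta=\rho(x)$, and $x\notin E_H$.
\end{proof}

Part (b) is where the countable cofinality of heights is used: the open set $\{\rho<g\}$ need not be closed, but it is a countable union of clopen sets $\{\rho\le g^j\}$. The next two results follow one pattern: off the exceptional sets argue in the metric topology, and on them use induction on $\lambda$.

\begin{proposition}\label{prop:pn}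
Every $\Omega_\lambda$ is perfectly normal, and hence so is every subspace.
\end{proposition}

\begin{proof}
Induction on $\lambda$. Assume that $\Omega_\mu$ is perfectly normal for all $\mu<\lambda$. A topological sum of perfectly normal spaces is perfectly normal: separate closed sets piece by piece, and if an open set meets the piece with index $t$ in $\bigcup_jA_{t,j}$ with $A_{t,j}$ closed, then it is the union of the closed sets $\bigcup_tA_{t,j}$. So every low subset of $\Omega_\lambda$ is perfectly normal.

Let $O$ be open and $H=\Omega_\lambda\setminus O$. Write $E_H\times I^k=\bigcup_jD_j$ with $D_j$ low. By Lemma~\ref{lem:exc}(a), $O\cap\operatorname{cl}_mH\subseteq E_H\times I^k$, so $O=(\Omega_\lambda\setminus\operatorname{cl}_mH)\cup\bigcup_j(O\cap D_j)$. The first set is metric-open, hence a countable union of metric-closed sets. Each $O\cap D_j$ is an $F_\sigma$-set in the closed subspace $D_j$. So $O$ is an $F_\sigma$-set.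

For normality we verify (D6). Let $P,Q$ be disjoint closed sets, $Q\ne\emptyset$, and fix a metric for $\tau_m$. The points of $P\setminus\operatorname{cl}_mQ$ are covered by the open sets $\{z:\operatorname{dist}(z,Q)>1/t\}$, $t\ge1$, whose closures miss $Q$. The points of $P\cap\operatorname{cl}_mQ$ lie in $\operatorname{cl}_mQ\setminus\operatorname{cl}Q\subseteq E_Q\times I^k=\bigcup_jD'_j$ with $D'_j$ low. In the normal space $D'_j$ choose an open set $V_j\supseteq P\cap D'_j$ whose closure misses $Q$. As $D'_j$ is clopen, $V_j$ is open in $\Omega_\lambda$ and has the same closure there.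
\end{proof}

\begin{lemma}\label{lem:low}
Let $Z\subseteq\Omega_\lambda$ satisfy $\operatorname{Ind}(Z\cap\Omega_\mu)\le d$ for all $\mu<\lambda$, and let $E$ be a union of finitely many exceptional sets $E_H$. Then $Z\cap(E\times I^k)$ is open in $Z$ and has $\operatorname{Ind}\le d$.
\end{lemma}

\begin{proof}
Write $E\times I^k=\bigcup_jD_j$ with $D_j$ low. If $D$ is a piece of $D_j$ and $D\subseteq\Omega_\mu$ with $\mu<\lambda$, then $Z\cap D$ is closed in $Z\cap\Omega_\mu$ and so has $\operatorname{Ind}\le d$. Hence $Z\cap D_j$, a disjoint union of such relatively open sets, has $\operatorname{Ind}\le d$. The sets $Z\cap D_j$ are closed and cover $Z\cap(E\times I^k)$; apply (D1).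
\end{proof}

Refining the topology does not raise the dimension.

\begin{proposition}\label{prop:compare}
For every $Z\subseteq\Omega_\lambda$ we have $\operatorname{Ind}(Z,\tau)\le\dim(Z,\tau_m)$.
\end{proposition}

\begin{proof}
We show by induction on $d\ge-1$, and for fixed $d$ by induction on $\lambda$, that $\dim(Z,\tau_m)\le d$ implies $\operatorname{Ind}Z\le d$ for all $Z\subseteq\Omega_\lambda$. The case $d=-1$ is trivial. Let $d\ge0$, let $\dim(Z,\tau_m)\le d$, and let $P,Q$ be disjoint closed subsets of $Z$. For $\mu<\lambda$ we have $\dim(Z\cap\Omega_\mu,\tau_m)\le d$ by (D2), so $\operatorname{Ind}(Z\cap\Omega_\mu)\le d$ by the induction on $\lambda$. Put $R=Z\setminus((E_P\cup E_Q)\times I^k)$. By Lemma~\ref{lem:low}, $R$ is closed in $Z$ and $\operatorname{Ind}(Z\setminus R)\le d$.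

On $R$ the metric closures of $P$ and $Q$ are disjoint. Indeed, let $(x,u)\in R\cap\operatorname{cl}_mP\cap\operatorname{cl}_mQ$. The point is outside $P$ or outside $Q$; call this set $H$. As $H$ is closed in $Z$, the point is in $\operatorname{cl}_mH\setminus\operatorname{cl}H$, so $x\in E_H$ by Lemma~\ref{lem:exc}(a), contrary to the definition of $R$.

By (D2), $\operatorname{Ind}(R,\tau_m)\le d$, so $(R,\tau_m)$ has a partition $L'$ between $R\cap\operatorname{cl}_mP$ and $R\cap\operatorname{cl}_mQ$ with $\dim(L',\tau_m)\le d-1$. Since $\tau\supseteq\tau_m$, the set $L'$ is a partition in $(R,\tau)$ between $P\cap R$ and $Q\cap R$, and $\operatorname{Ind}L'\le d-1$ by the induction on $d$. Lemma~\ref{lem:extend} gives a partition $L$ in $Z$ between $P$ and $Q$ with $\operatorname{Ind}L\le d-1$.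
\end{proof}

\section{Colored spaces and thin systems}\label{sec:colored}

Fix integers $r\ge2$ and $1\le N<k$ with
\begin{equation}\label{eq:room}
k-N\ge r ,
\end{equation}
and dense sets $J^0,\dots,J^{r-1}\subseteq I^k$ with $\bigcup_iJ^i=I^k$. A \emph{coloring on $\lambda$} is a map $c:\Sigma\to r$ with $\Sigma\subseteq\{\delta<\lambda:\operatorname{cf}\delta=\omega\}$. It defines the subspace
\[
Y=Y(\lambda,c)=\{(x,u)\in\Omega_\lambda:\rho(x)\in\Sigma,\ u\in J^{c(\rho(x))}\}
\]
of $(\Omega_\lambda,\tau)$, which is perfectly normal by Proposition~\ref{prop:pn}. For $\mu\le\lambda$ we write $Y(\mu,c)$ for $Y(\mu,c|(\Sigma\cap\mu))=Y\cap\Omega_\mu$. The level $Y^\delta=Y\cap\{\rho=\delta\}$ is closed in $Y$; it is empty if $\delta\notin\Sigma$, and otherwise it is the metric product $\{x:\rho(x)=\delta\}\times J^{c(\delta)}$. For $1\le a\le N$ put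
\[
F_a=\{(x,u)\in Y:u_a\le\tfrac14\},\qquad G_a=\{(x,u)\in Y:u_a\ge\tfrac34\}.
\]
We use slabs because a set $J^i$ may miss the faces $u_a=0$ and $u_a=1$ altogether.

\begin{definition}
A \emph{system} in $Y$ is a sequence $T_1,\dots,T_N$ in which $T_a$ is a partition in $Y$ between $F_a$ and $G_a$. It is \emph{thin} if $\operatorname{Ind}(T_1\cap\dots\cap T_N\cap Y^\delta)\le0$ for every $\delta$.
\end{definition}

\begin{lemma}\label{lem:indthin}
If $\operatorname{Ind}Y\le N$, then $Y$ has a thin system.
\end{lemma}

\begin{proof}
Put $S_0=Y$ and choose successively partitions $S_a$ in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$ with $\operatorname{Ind}S_a\le N-a$. Lemma~\ref{lem:nested} gives a system with $\bigcap_aT_a\subseteq S_N$, and $\bigcap_aT_a\cap Y^\delta$ is a closed subset of $S_N$, where $\operatorname{Ind}S_N\le0$.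
\end{proof}

\begin{lemma}\label{lem:steps}
Let $d\ge0$ and $\dim J^i\le d$ for all $i<r$.
\begin{enumerate}
\item[(a)] If $\delta<\lambda$ and $\operatorname{Ind}Y(\delta,c)\le d$, then $\operatorname{Ind}Y(\delta+1,c)\le d$.
\item[(b)] If $\mu\le\lambda$, $\operatorname{cf}\mu=\omega$ and $\operatorname{Ind}Y(\nu,c)\le d$ for all $\nu<\mu$, then $\operatorname{Ind}Y(\mu,c)\le d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The level $Y^\delta$ is closed in $Y(\delta+1,c)$, with complement $Y(\delta,c)$, and $\operatorname{Ind}Y^\delta\le0+d$ by (D2). Apply (D7). (b) If $\mu_j$, $j<\omega$, increase to $\mu$, then $Y(\mu,c)$ is the union of the clopen sets $Y(\mu_j+1,c)$. Apply (D1).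
\end{proof}

So the dimension of initial segments can jump only at ordinals of uncountable cofinality.

\subsection{The shadow of a thin system}

A partition in $Y$ lives on the fibers $J^i$ and in the topology $\tau$, where Lemma~\ref{lem:cube} does not apply. Metric closures fill the fibers up to the full cube, and they misrepresent the partition only over exceptional sets. For $C\subseteq\Omega_\lambda$ write $C_x=\{u\in I^k:(x,u)\in C\}$.

\begin{proposition}\label{prop:shadow}
Suppose that $Y=Y(\lambda,c)$ has a thin system. Then there are a metric-closed set $C\subseteq\Omega_\lambda$ and a union $E$ of finitely many exceptional sets such that for every $x\in B_\lambda$ with $\rho(x)\in\Sigma$: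
\begin{enumerate}
\item[(i)] $\dim(C_x\cap J^i)\ge1$ for some $i<r$;
\item[(ii)] if $x\notin E$, then $\dim(C_x\cap J^{c(\rho(x))})\le0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $T_1,\dots,T_N$ be a thin system, and let $U_a\supseteq F_a$ and $V'_a\supseteq G_a$ be sides of $T_a$. If $T_a$ has interior in $Y$, the closures of the sides do not cover $Y$, so we enlarge one side: let $V_a=Y\setminus\operatorname{cl}U_a\supseteq V'_a$. Then $U_a,V_a$ are disjoint open subsets of $Y$, and
\[
Y\setminus T_a\subseteq U_a\cup V_a,\qquad Y\subseteq\operatorname{cl}U_a\cup V_a .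
\]
Put $L_a=\operatorname{cl}_mU_a\cap\operatorname{cl}_mV_a$, $C=\bigcap_aL_a$ and $E=\bigcup_a(E_{U_a}\cup E_{V_a})$. Fix $x$ with $\delta=\rho(x)\in\Sigma$.

(i) Fix $a$ and let $A=(\operatorname{cl}_mU_a)_x$ and $A'=(\operatorname{cl}_mV_a)_x$, closed subsets of $I^k$. The metric-closed set $\operatorname{cl}_mU_a\cup\operatorname{cl}_mV_a$ contains $Y\supseteq\{x\}\times J^{c(\delta)}$, and $J^{c(\delta)}$ is dense, so $A\cup A'=I^k$. Since $U_a$ misses $G_a$ and $V_a$ misses $F_a$, we have $A\subseteq\{u_a\le\frac34\}$ and $A'\subseteq\{u_a\ge\frac14\}$. So the open sets $I^k\setminus A'\supseteq\{u_a=0\}$ and $I^k\setminus A\supseteq\{u_a=1\}$ are disjoint, and the complement of their union is $A\cap A'=(L_a)_x$. Thus $(L_a)_x$ is a partition between the $a$-th faces, $C_x=\bigcap_a(L_a)_x$, and (i) follows from Lemma~\ref{lem:cube} and \eqref{eq:room}.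

(ii) Let $x\notin E$ and $u\in C_x\cap J^{c(\delta)}$, so that $z=(x,u)\in Y\cap C$. Suppose $z\notin T_a$ for some $a$. Then $z$ lies in one of the sets $U_a,V_a$; let $H$ be the other. The set containing $z$ is open in $Y$ and misses $H\subseteq Y$, so $z\notin\operatorname{cl}H$, while $z\in L_a\subseteq\operatorname{cl}_mH$. Lemma~\ref{lem:exc}(a) gives $x\in E_H\subseteq E$, a contradiction. Hence $\{x\}\times(C_x\cap J^{c(\delta)})$ is contained in $\bigcap_aT_a\cap Y^\delta$. It is closed in $Y^\delta$, so by thinness it has $\operatorname{Ind}\le0$, and it is homeomorphic to the metrizable space $C_x\cap J^{c(\delta)}$.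
\end{proof}

We call $C$ a \emph{shadow} of the system.

\subsection{Stationary colorings have no thin system}

Properties (i) and (ii) contradict each other as soon as one closed set $K$ occurs as a fiber $C_x$ over nonexceptional points of every color. There are only $\mathfrak c$ closed subsets of $I^k$, so for $\kappa>\mathfrak c$ counting makes the fiber constant on many levels of each color; but the constant could depend on the color. We need one fiber that occurs on a club of levels, and for this we use the freedom to choose, on each level $\delta$, the sequence $x$ converging to $\delta$. The fiber $C_x$ is determined by data attached to the finite initial segments of $x$, which leads to the following lemma.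

\begin{lemma}\label{lem:game}
Let $\kappa>\mathfrak c$ be regular, let $\mathcal K$ be a set with $|\mathcal K|\le\mathfrak c$, and let $f$ map the nonempty finite strictly increasing sequences in $\kappa$ to $\mathcal K$. Then there are $e=(e_0,e_1,\dots)\in\mathcal K^\omega$ and a club $\Delta$ in $\kappa$ such that for every $\delta\in\Delta$ with $\operatorname{cf}\delta=\omega$ there is $x\in B_\kappa$ with $\rho(x)=\delta$ and $f(x|(i+1))=e_i$ for all $i$.
\end{lemma}

\begin{proof}
For $e\in\mathcal K^\omega$ consider the game $\mathcal G_e$. In round $i=0,1,\dots$, player I chooses $\beta_i<\kappa$; then player II must choose $\alpha_i<\kappa$ with $\alpha_i>\beta_i$, with $\alpha_i>\alpha_{i-1}$ if $i>0$, and with $f(\alpha_0,\dots,\alpha_i)=e_i$. Player II loses if in some round she has no legal move, and wins otherwise. The game is open for I, so by the Gale--Stewart theorem one of the players has a winning strategy. Directly: call a position between rounds \emph{safe} if I has no winning strategy from it. In a safe position, whatever $\beta$ player I chooses, II has a legal answer leading to a safe position, for otherwise I could win by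 playing $\beta$ and continuing with a winning strategy from the position reached. So if the initial position is safe, II wins by staying safe.

\emph{Player II has a winning strategy in some $\mathcal G_e$.} Otherwise I has a winning strategy $\sigma_e$ in every $\mathcal G_e$. Regard $\sigma_e$ as a function of the previous moves of II, extended to all of $\kappa^{<\omega}$ by the value $0$ on sequences that cannot occur. As $|\mathcal K^\omega|\le\mathfrak c^{\aleph_0}=\mathfrak c<\kappa$ and $\kappa$ is regular, we can choose $\alpha_0<\alpha_1<\cdots<\kappa$ recursively with $\alpha_i>\sigma_e(\alpha_0,\dots,\alpha_{i-1})$ for all $e\in\mathcal K^\omega$ at once. Now let $e_i=f(\alpha_0,\dots,\alpha_i)$. In $\mathcal G_e$ for this $e$, the moves $\alpha_0,\alpha_1,\dots$ are all legal against $\sigma_e$, so $\sigma_e$ is not winning, a contradiction.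

Fix $e$ and a winning strategy $\varphi$ of II in $\mathcal G_e$, a function of the moves $\beta_0,\dots,\beta_i$ of I, and let $\Delta$ be the club given by (S2) for $\varphi$. Let $\delta\in\Delta$ have cofinality $\omega$ and let I play a sequence $\beta_0<\beta_1<\cdots$ cofinal in $\delta$. The answers $\alpha_i=\varphi(\beta_0,\dots,\beta_i)$ increase strictly and satisfy $\beta_i<\alpha_i<\delta$, so $x=(\alpha_i)_{i<\omega}$ has height $\delta$, and $f(x|(i+1))=e_i$ by the rules.
\end{proof}

\begin{proposition}\label{prop:stationary}
Let $\kappa>\mathfrak c$ be regular and let $c:\Sigma\to r$ be a coloring on $\kappa$ such that every class $c^{-1}(i)$, $i<r$, is stationary in $\kappa$. Then $Y(\kappa,c)$ has no thin system.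
\end{proposition}

\begin{proof}
Suppose that it has one, and take $C$ and $E=E_{H_1}\cup\dots\cup E_{H_q}$ from Proposition~\ref{prop:shadow}. For a nonempty finite strictly increasing sequence $s$ in $\kappa$ let $f(s)$ be the closure in $I^k$ of $\bigcup\{C_y:y\in[s]\}$. Then
\[
C_x=\bigcap_if(x|(i+1))\qquad(x\in B_\kappa).
\]
The inclusion $\subseteq$ holds because $x\in[x|(i+1)]$. If $u$ lies in the right side, then for every $i$ and every $W\in\mathcal W$ containing $u$ the set $[x|(i+1)]\times W$ meets $C$, so $(x,u)\in\operatorname{cl}_mC=C$.

The cube has at most $\mathfrak c$ closed subsets, since each open set is a union of a subfamily of $\mathcal W$. Take $e$ and $\Delta$ from Lemma~\ref{lem:game} and put $K=\bigcap_ie_i$. For every $\delta\in\Delta$ of cofinality $\omega$ there is a point $x_\delta$ of height $\delta$ with $C_{x_\delta}=K$. Let $\Delta'=\Delta\cap\Delta_{H_1}\cap\dots\cap\Delta_{H_q}$ with the clubs of Lemma~\ref{lem:exc}(c). Property (i), applied to $x_\delta$ for some $\delta\in\Delta'\cap\Sigma$, gives a color $i$ with $\dim(K\cap J^i)\ge1$. As $c^{-1}(i)$ is stationary, there is $\delta\in\Delta'\cap c^{-1}(i)$. Then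 $x_\delta\notin E$, and property (ii) gives $\dim(K\cap J^i)\le0$, a contradiction.
\end{proof}

\begin{remark}
The proof does not control which color $i$ comes out, and so it needs every class to be stationary. If $c$ takes only the value $i$ and $\dim J^i\le N$, then $\operatorname{Ind}Y\le\dim(B_\kappa\times J^i)\le N$ by Proposition~\ref{prop:compare}, and a thin system exists by Lemma~\ref{lem:indthin}. Inequality \eqref{eq:room} cannot be dropped either. For $k=2$, $N=1$, $r=2$, $J^0=I\times\mathbb P$ and $J^1=I\times(I\setminus\mathbb P)$, the set $Y\cap\{u_1=\frac12\}$ is a thin system for every coloring, by (D2).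
\end{remark}

\section{Adding a point}\label{sec:point}

Let $\lambda>0$ be a limit ordinal, $c$ a coloring on $\lambda$, and $Y=Y(\lambda,c)$. Let $X=X(\lambda,c)=Y\cup\{p\}$, where a set $O\subseteq X$ is open if $O\cap Y$ is open in $Y$ and, in case $p\in O$, $O\supseteq Y\cap\{\rho>\alpha\}$ for some $\alpha<\lambda$. Then $Y$ is an open subspace of $X$, and the sets $Y(\alpha+1,c)=Y\cap\{\rho\le\alpha\}$, $\alpha<\lambda$, are clopen in $X$ by Lemma~\ref{lem:basic}(a). They cover $Y$ and miss $p$, so $X$ is Hausdorff. A set $A\subseteq X$ with $p\notin\overline A$ is contained in some $Y(\alpha+1,c)$.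

\begin{proposition}\label{prop:point}
\begin{enumerate}
\item[(a)] $X$ is hereditarily normal.
\item[(b)] If $n\ge0$ and $\operatorname{Ind}Y(\mu,c)\le n$ for all $\mu<\lambda$, then $\operatorname{Ind}X\le n$.
\item[(c)] If $Y$ has no thin system, then $\operatorname{Hind}X\ge N+1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $A,A'$ be separated in $X$. If $p\notin A\cup A'$, they have disjoint open neighborhoods in the hereditarily normal open subspace $Y$. Otherwise let $p\in A$, after exchanging names if necessary. Then $p\notin\overline{A'}$, so $A'\subseteq Y_0=Y(\alpha+1,c)$ for some $\alpha<\lambda$. Take disjoint open $V\supseteq A\cap Y_0$ and $V'\supseteq A'$ in $Y_0$. Then $V\cup(X\setminus Y_0)$ and $V'$ are disjoint open neighborhoods of $A$ and $A'$.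

(b) Let $A,A'$ be disjoint closed sets, named so that $p\notin A'$. Then $A'\subseteq Y_0=Y(\alpha+1,c)$ for some $\alpha<\lambda$, and $\alpha+1<\lambda$ because $\lambda$ is a limit. A partition in $Y_0$ between $A\cap Y_0$ and $A'$ with $\operatorname{Ind}\le n-1$ is a partition in $X$ between $A$ and $A'$: add the clopen set $X\setminus Y_0$ to the side of $A$.

(c) Suppose $\operatorname{Hind}X\le d$ for some $d\le N$. Then $\operatorname{Hind}X\le N$ by Lemma~\ref{lem:hind}(b), and we construct a thin system. Put $X_0=X$. Let $1\le a\le N$ and let $X_{a-1}$ be closed in $X$ with $\operatorname{Hind}X_{a-1}\le N-a+1$. The sets $F=X_{a-1}\cap(F_a\cup\{p\})$ and $G=X_{a-1}\cap(G_a\cup\{p\})$ are closed and $F\cap G\subseteq\{p\}$, so $\operatorname{Hind}(F\cap G)\le0\le N-a$ by Lemma~\ref{lem:hind}(d),(b). By (H) there is a partition $X_a$ in $X_{a-1}$ between $F\setminus G=F_a\cap X_{a-1}$ and $G\setminus F=G_a\cap X_{a-1}$ with $\operatorname{Hind}X_a\le N-a$.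

Put $S_a=X_a\cap Y$. Intersecting the sides with $Y$ shows that $S_a$ is a partition in $S_{a-1}$ between $F_a\cap S_{a-1}$ and $G_a\cap S_{a-1}$, and Lemma~\ref{lem:nested} gives a system in $Y$ with $T=\bigcap_aT_a\subseteq S_N$. We have $\operatorname{Ind}X_N\le0$ by Lemma~\ref{lem:hind}(c). For $\delta<\lambda$, the set $T\cap Y^\delta$ is closed in the clopen set $Y(\delta+1,c)$, hence closed in $X$ and in $X_N$, and so $\operatorname{Ind}(T\cap Y^\delta)\le0$.
\end{proof}

The recursion in (c) stops at $a=N$ because the overlap $\{p\}$ has dimension $0$, and (H) admits it only while $N-a\ge0$.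

\section{Non-reflecting sets: proof of Theorem~\ref{thm:B}}\label{sec:B}

By Propositions \ref{prop:stationary} and \ref{prop:point}(c), a coloring on $\kappa$ with all classes stationary gives large $\operatorname{Hind}$. To keep $\operatorname{Ind}$ small we must, by Lemma~\ref{lem:steps}, pass the ordinals $\mu<\kappa$ of uncountable cofinality. If $\Sigma\cap\mu$ is non-stationary, $Y(\mu,c)$ falls apart into clopen pieces of bounded height. (By Jensen, $\square_\theta$ yields a non-reflecting stationary set of ordinals of cofinality $\omega$ in $\kappa=\theta^+$; so under $V=L$ one exists for $\kappa=\omega_2>\mathfrak c=\omega_1$.)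

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa>\mathfrak c$ be regular and let $\Sigma\subseteq\{\delta<\kappa:\operatorname{cf}\delta=\omega\}$ be stationary and non-reflecting. Fix $r\ge2$ and put $k=2r-1$, $N=r-1$ and $J^i=\mathcal E_{2i}\cup\mathcal E_{2i+1}\subseteq I^k$ for $i<r$. The indices $2i,2i+1$ run through $0,\dots,k$, so the sets $J^i$ cover $I^k$; by Lemma~\ref{lem:rational} they are dense and $\dim J^i\le1$; and $k-N=r$. By (S3) there is a coloring $c:\Sigma\to r$ with all classes stationary. Let $Y=Y(\kappa,c)$ and $X^r=X(\kappa,c)$.

We show by induction on $\mu<\kappa$ that $\operatorname{Ind}Y(\mu,c)\le1$. The space $Y(0,c)$ is empty, and Lemma~\ref{lem:steps} covers successors and limits of cofinality $\omega$. Let $\operatorname{cf}\mu>\omega$. Choose a club $D$ in $\mu$ disjoint from $\Sigma$; as $0\notin\Sigma$, we may assume $0\in D$. For $\xi\in D$ let $\xi'$ be the next element of $D$. The sets $Y\cap\{\xi<\rho\le\xi'\}$, $\xi\in D$, are clopen and pairwise disjoint, and each is a closed subset of $Y(\xi'+1,c)$ with $\xi'+1<\mu$, so each has $\operatorname{Ind}\le1$. They cover $Y(\mu,c)$: if $\delta\in\Sigma\cap\mu$,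 then $\xi=\sup(D\cap\delta)$ belongs to $D$, so $\xi\ne\delta$ and $\xi<\delta<\xi'$. Hence $\operatorname{Ind}Y(\mu,c)\le1$.

By Propositions \ref{prop:point} and \ref{prop:stationary}, $X^r$ is hereditarily normal, $\operatorname{Ind}X^r\le1$ and $\operatorname{Hind}X^r\ge r$. The topological sum $X=\bigoplus_{r\ge2}X^r$ is hereditarily normal, since separated sets can be separated in each summand, and $\operatorname{Ind}X\le1$. If $\operatorname{Hind}X\le d$ for an integer $d$, then $\operatorname{Hind}X^r\le d$ for all $r$ by Lemma~\ref{lem:hind}(a), which fails for $r>d$. So $\operatorname{Hind}X=\infty$, and Lemma~\ref{lem:hind}(d) excludes $\operatorname{Ind}X\le0$.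
\end{proof}

\section{The least bad ordinal: proof of Theorem~\ref{thm:A}}\label{sec:A}

Without a non-reflecting set the argument above gives no bound on the initial segments of $Y(\mathfrak c^+,c)$. We therefore stop at the first ordinal where thin systems fail, and show that their existence below it bounds the dimension.

Fix $n\ge1$ and put $k=2n+1$, $r=2$, $N=2n-1$, so that $k-N=2=r$ and $n\le N$. Let
\[
J^0=\mathcal E_0\cup\dots\cup\mathcal E_n,\qquad J^1=\mathcal E_{n+1}\cup\dots\cup\mathcal E_{2n+1}
\]
be the sets of points of $I^k$ with at most $n$, respectively at least $n+1$, rational coordinates. They cover $I^k$, and by Lemma~\ref{lem:rational} they are dense and have $\dim\le n$. The set $J^1$ is $\sigma$-compact: $J^1=\bigcup_{j<\omega}Q_j$, where the $Q_j$ are the $n$-dimensional cubes obtained by fixing $n+1$ coordinates at rational values.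

A coloring on $\lambda$ is \emph{total} if its domain is all of $\{\delta<\lambda:\operatorname{cf}\delta=\omega\}$. If $c$ is total, so are $1-c$ and the restrictions of $c$ to smaller ordinals, and Proposition~\ref{prop:shadow} applies to every $x\in B_\lambda$.

\begin{lemma}\label{lem:detect}
Let $c$ be a total coloring on $\mu$ such that $Y(\mu,c)$ has a thin system. Then there are a union $E$ of finitely many exceptional sets and an $F_\sigma$-subset $M$ of the metric space $B_\mu$ such that for every $x\in B_\mu\setminus E$: $x\in M$ if and only if $c(\rho(x))=0$.
\end{lemma}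

\begin{proof}
Take $C$ and $E$ from Proposition~\ref{prop:shadow}. The condition $\dim(C_x\cap J^1)\ge1$ detects the color, and compactness of the cubes $Q_j$ lets us witness it by continua, which survive passage to the limit. For $j<\omega$ and $t\ge1$ let
\[
M_{j,t}=\{x\in B_\mu:C_x\cap Q_j\text{ contains a continuum of diameter}\ge1/t\},\qquad M=\bigcup_{j,t}M_{j,t}.
\]

\emph{Each $M_{j,t}$ is closed in $B_\mu$.} Let $x_i\in M_{j,t}$ converge to $x$, with witnessing continua $Z_i\subseteq C_{x_i}\cap Q_j$. The nonempty closed subsets of the compact metric space $Q_j$ form a compact space in the Hausdorff metric, in which limits of continua are continua and the diameter is continuous. So along a subsequence $Z_i$ converges to a continuum $Z\subseteq Q_j$ of diameter at least $1/t$. Every $u\in Z$ is a limit of points $u_i\in Z_i$ along the subsequence. Then $(x_i,u_i)\in C$ converges to $(x,u)$ in $\tau_m$, and $C$ is metric-closed, so $u\in C_x$. Thus $Z\subseteq C_x\cap Q_j$.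

\emph{Let $x\notin E$ and $c(\rho(x))=0$.} By (ii), $\dim(C_x\cap J^0)\le0$, so $\dim(C_x\cap J^1)\ge1$ by (i). The set $C_x\cap J^1$ is the union of the compact sets $C_x\cap Q_j$, so $\dim(C_x\cap Q_j)\ge1$ for some $j$ by (D2). By (D5), $C_x\cap Q_j$ contains a nondegenerate continuum, and $x\in M$.

\emph{Let $x\notin E$ and $c(\rho(x))=1$.} By (ii), $\dim(C_x\cap J^1)\le0$, so each compact set $C_x\cap Q_j$ has $\dim\le0$ and by (D5) contains no nondegenerate continuum. Hence $x\notin M$.
\end{proof}

The test is one-sided: it uses the $\sigma$-compactness of $J^1$ and represents only the class of color $0$ as an $F_\sigma$-set. For the class of color $1$ we run the same test on the coloring $1-c$, and for this reason the definition of a bad ordinal below quantifies over all total colorings.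

\begin{proposition}\label{prop:recognize}
Let $c$ be a total coloring on $\mu$. Suppose that $\operatorname{Ind}Y(\nu,c)\le n$ for all $\nu<\mu$, and that both $Y(\mu,c)$ and $Y(\mu,1-c)$ have thin systems. Then $\operatorname{Ind}Y(\mu,c)\le n$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:detect} to $c$ and to $1-c$, obtaining $E_0,M^0$ and $E_1,M^1$, and put $E=E_0\cup E_1$. For $x\in B_\mu\setminus E$ and $i\in\{0,1\}$ we have $x\in M^i$ if and only if $c(\rho(x))=i$. Let $Y=Y(\mu,c)$ and $R=Y\setminus(E\times I^k)$. By Lemma~\ref{lem:low}, $R$ is closed in $Y$ and $\operatorname{Ind}(Y\setminus R)\le n$. Write $M^i=\bigcup_{j<\omega}M^i_j$ with $M^i_j$ closed in $B_\mu$. The countably many sets $R\cap(M^i_j\times I^k)$ are closed in $R$ and cover it. A point $(x,u)$ of $R\cap(M^i_j\times I^k)$ has $c(\rho(x))=i$, so this set lies in $B_\mu\times J^i$, and its metric dimension is at most $0+n$ by (D2). By Proposition~\ref{prop:compare} it has $\operatorname{Ind}\le n$. Now (D1) gives $\operatorname{Ind}R\le n$, and (D7) gives $\operatorname{Ind}Y\le n$.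
\end{proof}

Call an ordinal $\lambda$ \emph{bad} if $Y(\lambda,c)$ has no thin system for some total coloring $c$ on $\lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The cardinal $\mathfrak c^+$ is bad: by (S1) and (S3) there is a total coloring on it with both classes stationary, and Proposition~\ref{prop:stationary} applies. Let $\lambda$ be the least bad ordinal and $c$ a total coloring on $\lambda$ such that $Y=Y(\lambda,c)$ has no thin system.

For $\mu<\lambda$ both $Y(\mu,c)$ and $Y(\mu,1-c)$ have thin systems, so Proposition~\ref{prop:recognize} and induction on $\mu$ give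
\begin{equation}\label{eq:below}
\operatorname{Ind}Y(\mu,c)\le n\qquad\text{for all }\mu<\lambda .
\end{equation}
On the other hand, Lemma~\ref{lem:indthin} gives
\begin{equation}\label{eq:top}
\operatorname{Ind}Y\ge N+1=2n>n .
\end{equation}
In particular $Y\ne\emptyset$ and $\lambda\neq0$. If $\lambda=\delta+1$, then \eqref{eq:below} and Lemma~\ref{lem:steps}(a) would give $\operatorname{Ind}Y\le n$. So $\lambda$ is a limit ordinal, and we put $X_n=X(\lambda,c)=Y\cup\{p\}$.

The space $X_n$ is Hausdorff and $Y$ is perfectly normal. By Proposition~\ref{prop:point} and \eqref{eq:below}, $X_n$ is hereditarily normal, $\operatorname{Ind}X_n\le n$ and $\operatorname{Hind}X_n\ge N+1=2n$. It remains to show $\operatorname{Ind}X_n\ge n$. Take $x\in B_\lambda$, which exists since $Y\neq\emptyset$, and let $i=c(\rho(x))$. Fix the last $n+1$ coordinates of $I^k$ at an irrational value if $i=0$ and at a rational value if $i=1$; this gives an $n$-dimensional cube $Q\subseteq J^i$. The set $\{x\}\times Q\subseteq Y^{\rho(x)}$ is homeomorphic to $I^n$ by Lemma~\ref{lem:basic}(d), and it is closed in $X_n$, being compact. Hence $\operatorname{Ind}X_n\ge\operatorname{Ind}I^n=n$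 by (D2) and (D4).
\end{proof}

For $n=1$ we obtain $\operatorname{Ind}X_1=1$ and $\operatorname{Hind}X_1\ge2$, so $\operatorname{Hind}$ and $\operatorname{Ind}$ do not agree on the class of hereditarily normal spaces.

\begin{remark}
Inequality \eqref{eq:top} shows where the proof of Proposition~\ref{prop:perfect} breaks down for $X_n$: removing the single point $p$ raises $\operatorname{Ind}$ from $n$ to at least $2n$. By \eqref{eq:below}, \eqref{eq:top} and Lemma~\ref{lem:steps}(b), the ordinal $\lambda\le\mathfrak c^+$ has uncountable cofinality. The example is consistent with the known results quoted in the introduction: $\operatorname{Hind}X_1\le1$ fails, and $X_1$ is not totally normal, since the two dimensions agree on totally normal spaces.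
\end{remark}

Two points are not settled here: the exact values of $\operatorname{Hind}X_n$, and whether a hereditarily normal space with $\operatorname{Ind}=1$ and $\operatorname{Hind}=\infty$ exists in ZFC alone.

\begin{thebibliography}{9}

\bibitem{NDF}
\emph{A new dimension function},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1975-050-01/\allowbreak S0002-9939-1975-0370530-5/\allowbreak S0002-9939-1975-0370530-5.pdf}

\bibitem{EngDim}
Engelking, \emph{Theory of Dimensions, Finite and Infinite}.

\bibitem{EngGT}
Engelking, \emph{General Topology}.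

\end{thebibliography}
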